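\title{Left reversible semigroups and finite-dimensional invariant subspace properties}

\begin{abstract}
The properties $P_A(n)$ and $P_W(n)$ of a semitopological semigroup $S$ assert that an equicontinuous, respectively quasi-equicontinuous, linear representation of $S$ on a locally convex space leaves invariant an $n$-dimensional subspace inside any $n$-consistent set. We show that left reversibility of $S$ implies neither property, for any $n$: both fail for a countable discrete cancellative left reversible subsemigroup of $F_2\times\mathbb{Z}$. For groups the two properties separate. Every group has $P_A(n)$ for all $n$ and has $P_W(1)$, while $F_2$ and $SL_2(\mathbb{R})$ fail $P_W(n)$ for all $n\ge 2$. We also characterize $P_W(2)$ for groups by invariant probabilities on the projective line, and $P_A(1)$ for arbitrary $S$ by invariant means.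
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Invariant means}

Throughout, $S$ is a \emph{semitopological semigroup}: a semigroup with a Hausdorff topology such that, for each $a\in S$, the maps $s\mapsto as$ and $s\mapsto sa$ are continuous. ``$S$ is a group'' means that $S$ is algebraically a group; no continuity of inversion and no joint continuity of the product is assumed. The semigroup $S$ is \emph{left reversible} if $aS\cap bS\neq\emptyset$ for all $a,b\in S$. Groups are left reversible because $aS=S$, and commutative semigroups are because $ab=ba\in aS\cap bS$. The free semigroup on two letters $a,b$ is not, since the words in $aS$ and in $bS$ begin with different letters.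

Let $C_b(S)$ be the C$^*$-algebra of bounded continuous complex-valued functions on $S$ with the supremum norm, a closed subspace of $\ell^\infty(S)$. For $s\in S$ and $f\in\ell^\infty(S)$ put $(\ell_sf)(t)=f(st)$; note that $\ell_s\ell_t=\ell_{ts}$. Three subspaces of $C_b(S)$ measure how tame the left translates of a function are:
\begin{itemize}
\item $LUC(S)$: those $f$ for which $s\mapsto\ell_sf$ is norm continuous from $S$ into $C_b(S)$;
\item $AP(S)$: those $f$ for which $\{\ell_sf:s\in S\}$ is relatively norm compact;
\item $WAP(S)$: those $f$ for which $\{\ell_sf:s\in S\}$ is relatively weakly compact.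
\end{itemize}
Let $Y$ be a linear subspace of $\ell^\infty(S)$ that contains the constant $1$ and is \emph{$\ell$-invariant}, that is, $\ell_sY\subseteq Y$ for all $s$; the three spaces above are of this kind. A \emph{mean} on $Y$ is an $m\in Y^*$ with $\|m\|=m(1)=1$, and a \emph{left invariant mean} (LIM) is a mean with $m(\ell_sf)=m(f)$ for all $s\in S$ and $f\in Y$. A group $G$ is \emph{amenable as a discrete group} if $\ell^\infty(G)$ has a LIM. We shall use the textbook facts that abelian groups, and more generally groups with a solvable subgroup of finite index (\emph{virtually solvable} groups), are amenable.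

\subsection{Consistent sets and three properties}

Fix a scalar field $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$; every statement and proof below holds for either choice. Let $E$ be a separated (Hausdorff) locally convex space over $\mathbb{K}$. A \emph{representation} of $S$ on $E$ is a family $T=\{T_s:s\in S\}$ of continuous linear operators on $E$ with $T_{st}=T_sT_t$. It is \emph{continuous} if $s\mapsto T_sx$ is continuous for each $x\in E$. For $X\subseteq E$, let $\mathcal{L}_n(X)$ be the set of $n$-dimensional linear subspaces of $E$ contained in $X$.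

\begin{definition}\label{def:consistent}
A set $X\subseteq E$ is \emph{$n$-consistent} for $T$ if
\begin{enumerate}
\item[(a)] $\mathcal{L}_n(X)\ne\emptyset$, and $T_s(L)\in\mathcal{L}_n(X)$ for all $L\in\mathcal{L}_n(X)$ and $s\in S$;
\item[(b)] there is a closed subspace $H$ of $E$ of codimension $n$, with $T_sH\subseteq H$ for all $s$, such that $(x+H)\cap X$ is compact and convex for each $x\in E$.
\end{enumerate}
If $T$ is a continuous representation, $X$ is $n$-consistent and $H$ is as in (b), we call $(E,T,X,H)$ an \emph{$n$-system} for $S$. An \emph{invariant subspace} of the system is an $L_0\in\mathcal{L}_n(X)$ with $T_s(L_0)=L_0$ for all $s\in S$.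
\end{definition}

We consider three regularity conditions on $T$, each imposed on every compact convex set $K\subseteq E$.
\begin{itemize}
\item \emph{Joint continuity}: $(s,x)\mapsto T_sx$ is continuous on $S\times K$.
\item \emph{Equicontinuity}: for every neighborhood $U$ of $0$ in $E$ there is a neighborhood $W$ of $0$ such that $x,y\in K$ and $x-y\in W$ imply $T_sx-T_sy\in U$ for all $s\in S$.
\item \emph{Quasi-equicontinuity}: the closure of $\{T_s|_K:s\in S\}$ in the product space $E^K$ (topology of pointwise convergence) consists of continuous maps from $K$ into $E$.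
\end{itemize}
We call an $n$-system jointly continuous, equicontinuous or quasi-equicontinuous if $T$ satisfies the corresponding condition on all compact convex sets. The semigroup $S$ has property $P(n)$, $P_A(n)$ or $P_W(n)$ if every jointly continuous, equicontinuous or quasi-equicontinuous $n$-system for $S$, respectively, has an invariant subspace.

The following example shows what the definition captures when $n=1$. For a compact (Hausdorff) space $Z$, let $C(Z)$ be the space of continuous $\mathbb{K}$-valued functions and $M(Z)=C(Z)^*$ the space of $\mathbb{K}$-valued regular Borel measures. For a homeomorphism $g$ of $Z$ let $\sigma_g$ be the push-forward, $(\sigma_gm)(f)=m(f\circ g)$; then $\sigma_g\sigma_h=\sigma_{gh}$.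

\begin{example}\label{ex:basic}
Let $S$ be discrete, let $s\mapsto\bar s$ be a homomorphism of $S$ into the group of homeomorphisms of a nonempty compact space $Z$, and let $\chi:S\to((0,\infty),\cdot)$ be a homomorphism. Let $E=M(Z)$ with the weak* topology, let $Q$ be the set of probabilities on $Z$, and put
\[
T_s=\chi(s)\,\sigma_{\bar s},\qquad X=\{cq:c\in\mathbb{K},\ q\in Q\},\qquad H=\{m:m(1)=0\}.
\]
Each $T_s$ is weak* continuous, and the representation is continuous because $S$ is discrete. The subspace $H$ is closed of codimension $1$, and it is invariant since $(T_sm)(1)=\chi(s)m(1)$. For $m\in E$ the set $(m+H)\cap X=m(1)Q$ is compact and convex. The lines contained in $X$ are the lines $\mathbb{K}q$ with $q\in Q$, and $T_s(\mathbb{K}q)=\mathbb{K}\sigma_{\bar s}q$. So $(E,T,X,H)$ is a $1$-system. If $\mathbb{K}q$ is invariant, then $\sigma_{\bar s}q=cq$, and evaluating at $1$ gives $c=1$. Hence the system has an invariant subspace if and only if some probability on $Z$ is invariant under all $\bar s$.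
\end{example}

Thus $P(1)$, $P_A(1)$ and $P_W(1)$ are fixed point properties in linear form, and it is natural to compare them with the existence of invariant means. We shall quote the following known facts.
\begin{enumerate}
\item[(i)] If $S$ is left reversible, then $WAP(S)$ has a LIM. The converse fails.
\item[(ii)] For any $n$, $P_A(n)$ implies that $AP(S)$ has a LIM, and $P_W(n)$ implies that $WAP(S)$ has a LIM.
\item[(iii)] $LUC(S)$ has a LIM if and only if $P(n)$ holds for every $n$, if and only if $P(n)$ holds for some $n$.
\end{enumerate}
Only the first half of (i) enters the proofs. Fact (iii) matches $P(n)$ with $LUC(S)$ exactly. Equicontinuity produces relatively norm compact families of functions by Ascoli's theorem, and quasi-equicontinuity produces relatively weakly compact families by a theorem of Grothendieck, so one would guess that the converses of (ii) hold as well. A left reversible $S$ has a LIM on $WAP(S)$ by (i), and hence on the subspace $AP(S)$. The guess would therefore give a positive answer to the following problem, posed in \cite{problem}.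

\medskip
\noindent\textbf{Problem.} \emph{Let $S$ be left reversible. Does $S$ have $P_A(n)$, or $P_W(n)$, for each positive integer $n$?}
\medskip

The problem comes with the remark that it is open even when $S$ is a group.

\subsection{Results}

The answer is negative for both properties. Let $F_2$ be the free group of rank $2$.

\begin{theorem}\label{thm:A}
There is a countable discrete cancellative left reversible semigroup $S\subset F_2\times\mathbb{Z}$ for which $P_A(n)$ and $P_W(n)$ fail for every $n\ge1$.
\end{theorem}

For groups the two properties behave differently.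

\begin{theorem}\label{thm:B}
Suppose that $AP(S)$ has a LIM (for example, $S$ is left reversible) and that every continuous homomorphism $S\to((0,1],\cdot)$ is trivial. Then $P_A(n)$ holds for all $n$. In particular every group has $P_A(n)$ for all $n$.
\end{theorem}

\begin{theorem}\label{thm:C}
Every group has $P_W(1)$. A group without free subgroups of rank $2$ has $P_W(n)$ for all $n$.
\end{theorem}

\begin{theorem}\label{thm:D}
The discrete free group $F_2$, and $SL_2(\mathbb{R})$ with its usual topology, fail $P_W(n)$ for every $n\ge2$.
\end{theorem}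

So the discrete group $F_2$ has $P_A(n)$ for all $n$ and has $P_W(1)$, but fails $P_W(n)$ for $n\ge2$. The value $n=1$ in the first part of Theorem~\ref{thm:C} cannot be raised, and $P_W(n)$, unlike $P(n)$ in (iii), depends on $n$. In the lowest dimensions where the properties fail there are exact criteria. Let $P^1(\mathbb{K})$ be the projective line and
\[
\Gamma=\{s\in GL_2(\mathbb{K}):|\det s|=1\}.
\]

\begin{theorem}\label{thm:E}
A group $S$ has $P_W(2)$ if and only if for every continuous homomorphism $\rho:S\to\Gamma$ there is a $\rho(S)$-invariant probability on $P^1(\mathbb{K})$.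
\end{theorem}

\begin{theorem}\label{thm:F}
For any $S$, property $P_A(1)$ holds if and only if for every continuous homomorphism $\chi:S\to(0,1]$ the space
\[
Y_\chi=\bigl\{f\in LUC(S):\{\chi(s)\ell_sf:s\in S\}\text{ is relatively norm compact}\bigr\}
\]
has a LIM.
\end{theorem}

\subsection{The mechanism}

The guess above overlooks one feature, already visible in Example~\ref{ex:basic}: the factor $\chi(s)$ does not affect which lines are invariant, but it does affect the regularity of $T$. In general, $T_s$ induces an invertible operator $A_s$ on the $n$-dimensional space $E/H$, and invariant subspaces are the fixed points of the affine action $\varphi\mapsto T_s\varphi A_s^{-1}$ on a compact convex set of linear sections $\varphi$ of $E\to E/H$ (Section~\ref{sec:reduction}). The hypothesis concerns $T_s$; the conclusion concerns $T_s\varphi A_s^{-1}$. When the operators $A_s^{-1}$ are under control, regularity passes from the first to the second and an invariant mean produces the fixed point; this proves the positive results (Sections~\ref{sec:equi} and~\ref{sec:quasi}). When they are not, a representation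 can be regular merely because it contracts. A semigroup can contract by a scalar tending to $0$, which gives Theorem~\ref{thm:A} (Section~\ref{sec:cone}). A group cannot, since it contains the inverses, but in dimension $2$ a matrix of determinant $1$ and large norm contracts one direction and expands the others. Expansion destroys equicontinuity. It is harmless for quasi-equicontinuity, because $E^K$ is not compact and a net with no pointwise limit imposes no condition. This gives Theorem~\ref{thm:D} (Section~\ref{sec:plane}), and Section~\ref{sec:PW2} shows that for $n=2$ there is no other obstruction.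

\section{Reduction to a fixed point problem}\label{sec:reduction}

Let $(E,T,X,H)$ be an $n$-system for $S$. Let $\pi:E\to V=E/H$ be the quotient map. Since $H$ is closed of codimension $n$, the space $V$ is Hausdorff of dimension $n$; we fix a norm on it. Let $A_s$ be the operator induced by $T_s$ on $V$, so that $A_s\pi=\pi T_s$, and let $X_v=\pi^{-1}(v)\cap X$ for $v\in V$, a compact convex set by Definition~\ref{def:consistent}(b).

\begin{lemma}\label{lem:transversal}
Every linear subspace $L$ of $E$ contained in $X$ satisfies $L\cap H=\{0\}$. In particular $\dim L\le n$, and $\pi|_L:L\to V$ is bijective if $L\in\mathcal{L}_n(X)$.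
\end{lemma}

\begin{proof}
The set $L\cap H$ is contained in the compact set $X_0=H\cap X$. If $0\ne x\in L\cap H$, the Hahn--Banach theorem gives $x^*\in E^*$ with $x^*(x)=1$; then $x^*$ is unbounded on $\mathbb{K}x\subseteq X_0$, which is impossible. So $\pi|_L$ is injective.
\end{proof}

The set $\mathcal{L}_n(X)$ carries no evident convex structure, but by the lemma each of its members is the range of a unique linear section of $\pi$, and sections can be averaged. Let $\Phi$ be the set of linear maps $\varphi:V\to E$ with $\varphi(v)\in X_v$ for all $v\in V$, with the topology of pointwise convergence.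

\begin{proposition}\label{prop:reduction}
\begin{enumerate}
\item[(a)] $s\mapsto A_s$ is a continuous homomorphism of $S$ into $GL(V)$.
\item[(b)] $\Phi$ is a nonempty compact convex subset of $E^V$, and $\varphi\mapsto\varphi(V)$ is a bijection of $\Phi$ onto $\mathcal{L}_n(X)$.
\item[(c)] The formula $s\cdot\varphi=T_s\circ\varphi\circ A_s^{-1}$ defines an action of $S$ on $\Phi$ by continuous affine maps, $(st)\cdot\varphi=s\cdot(t\cdot\varphi)$, and $s\mapsto s\cdot\varphi$ is continuous for each $\varphi$.
\item[(d)] The system has an invariant subspace if and only if some $\varphi\in\Phi$ is fixed by all $s\in S$.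
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Take $L\in\mathcal{L}_n(X)$. Then $T_sL\in\mathcal{L}_n(X)$, so $A_sV=A_s\pi(L)=\pi(T_sL)=V$ by Lemma~\ref{lem:transversal}, and $A_s$ is invertible. The map $s\mapsto A_s\pi(x)=\pi(T_sx)$ is continuous for each $x\in E$, and $V$ is finite-dimensional.

(b) Linearity is preserved under pointwise limits, so $\Phi$ is closed in the compact space $\prod_vX_v$. It is convex because each $X_v$ is. Each $\varphi\in\Phi$ satisfies $\pi\varphi=\mathrm{id}_V$, so it is injective and $\varphi(V)\in\mathcal{L}_n(X)$. The map $L\mapsto(\pi|_L)^{-1}$ is inverse to $\varphi\mapsto\varphi(V)$, and $\mathcal{L}_n(X)\ne\emptyset$.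

(c), (d) We have $\pi T_s\varphi A_s^{-1}=A_s\pi\varphi A_s^{-1}=\mathrm{id}_V$, and the range of $s\cdot\varphi$ is $T_s(\varphi(V))\in\mathcal{L}_n(X)$. So $s\cdot\varphi$ is the element of $\Phi$ that corresponds to $T_s(\varphi(V))$, which gives (d). The action rule follows from $A_{st}^{-1}=A_t^{-1}A_s^{-1}$. For fixed $s$ and $v$ the map $\varphi\mapsto T_s\varphi(A_s^{-1}v)$ is continuous and affine. Let $v_1,\dots,v_n$ be a basis of $V$, fix $v$, and write $A_s^{-1}v=\sum_jc_j(s)v_j$. The functions $c_j$ are continuous by (a), and
\begin{equation}\label{eq:coords}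
(s\cdot\varphi)(v)=\sum_{j=1}^nc_j(s)\,T_s\varphi(v_j)
\end{equation}
is continuous in $s$.
\end{proof}

In Example~\ref{ex:basic}, $V\cong\mathbb{K}$ through $m\mapsto m(1)$, $A_s=\chi(s)$, $\Phi\cong Q$, and $s\cdot q=\sigma_{\bar s}q$: the factor $\chi(s)$ cancels in the action on $\Phi$.

An invariant mean produces a fixed point as the barycenter of an orbit. The next lemma isolates the functions on which the mean has to be defined. It uses no topology on the semigroup.

\begin{lemma}\label{lem:fixed}
Let a semigroup $S$ act by continuous affine maps on a nonempty compact convex subset $\Phi$ of a separated locally convex space. Let $\mathcal{A}$ be a set of real continuous affine functions on $\Phi$ that separates points, let $\varphi_0\in\Phi$, and put $f_a(s)=a(s\cdot\varphi_0)$ for $a\in\mathcal{A}$. Suppose that all $f_a$ lie in an $\ell$-invariant subspace $Y\subseteq\ell^\infty(S)$ containing $1$ that has a LIM $m$. Then $S$ has a fixed point in $\Phi$.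
\end{lemma}

\begin{proof}
Extend $m$ to $\ell^\infty(S)$ with the same norm. A functional on $\ell^\infty(S)$ with $\|m\|=m(1)=1$ is a state, hence positive, so $\operatorname{Re}m(f)=m(\operatorname{Re}f)\le\sup\operatorname{Re}f$ for all $f$. By the Hahn--Banach separation theorem, $m$ then lies in the weak* closed convex hull of the point evaluations: it is the weak* limit of a net of finite convex combinations $\sum_kc_k^\alpha\delta_{s_k^\alpha}$. Put $\varphi_\alpha=\sum_kc_k^\alpha\,s_k^\alpha\cdot\varphi_0\in\Phi$ and pass to a subnet with $\varphi_\alpha\to\varphi^*$. For $a\in\mathcal{A}$ and $s\in S$, both $a$ and $\varphi\mapsto a(s\cdot\varphi)$ are continuous and affine, so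
\[
a(\varphi^*)=\lim_\alpha\sum_kc_k^\alpha f_a(s_k^\alpha)=m(f_a),\qquad
a(s\cdot\varphi^*)=\lim_\alpha\sum_kc_k^\alpha f_a(ss_k^\alpha)=m(\ell_sf_a).
\]
These numbers are equal because $f_a\in Y$ and $m$ is invariant on $Y$. As $\mathcal{A}$ separates points, $s\cdot\varphi^*=\varphi^*$.
\end{proof}

For an $n$-system we always take for $\mathcal{A}$ the set of functions
\[
a(\varphi)=\operatorname{Re}x^*(\varphi(v))\qquad(x^*\in E^*,\ v\in V),
\]
which are continuous, affine, and separate the points of $\Phi$ by the Hahn--Banach theorem. Fix $\varphi_0\in\Phi$. Then $f_a\in C_b(S)$ by Proposition~\ref{prop:reduction}(c). To study the translates of $f_a$ we lift them to $\Phi$. Let $C(\Phi,\mathbb{C})$ be the space of continuous complex-valued functions on $\Phi$, and put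
\[
g_s(\varphi)=a(s\cdot\varphi),\qquad R:C(\Phi,\mathbb{C})\to\ell^\infty(S),\quad(Rg)(t)=g(t\cdot\varphi_0).
\]
The operator $R$ is linear and contractive, $\|g_s\|\le\|a\|$, and
\begin{equation}\label{eq:lift}
\ell_sf_a=Rg_s,
\end{equation}
since both sides take the value $a(st\cdot\varphi_0)$ at $t$. Compactness of $\{g_s\}$, in the norm or the weak topology, therefore passes to $\{\ell_sf_a\}$.

We close the section with two comparisons, which reduce each negative result to a single counterexample.

\begin{lemma}\label{lem:compare}
\begin{enumerate}
\item[(a)] Equicontinuous systems are quasi-equicontinuous. Hence $P_W(n)$ implies $P_A(n)$.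
\item[(b)] For $k\ge1$, $P_A(n+k)$ implies $P_A(n)$, and $P_W(n+k)$ implies $P_W(n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $T_{s_i}|_K\to\tau$ pointwise, let $U$ be a closed neighborhood of $0$, and take $W$ as in the definition of equicontinuity. If $x,y\in K$ and $x-y\in W$, then $\tau(x)-\tau(y)=\lim_i(T_{s_i}x-T_{s_i}y)\in U$. Closed neighborhoods form a base at $0$, so $\tau$ is continuous.

(b) Given an $n$-system $(E,T,X,H)$, put $E'=E\times\mathbb{K}^k$, $T'_s=T_s\times\mathrm{id}$, $X'=X\times\mathbb{K}^k$, $H'=H\times\{0\}$, and let $p:E'\to E$ be the projection. Then $T'$ is a continuous representation, $H'$ is closed, invariant and of codimension $n+k$, and $((x,c)+H')\cap X'=((x+H)\cap X)\times\{c\}$ is compact and convex. If $L'\in\mathcal{L}_{n+k}(X')$, then $p(L')$ is a subspace contained in $X$, so $\dim p(L')\le n$ by Lemma~\ref{lem:transversal}. Since $L'\subseteq p(L')\times\mathbb{K}^k$, counting dimensions gives $\dim p(L')=n$ and $L'=p(L')\times\mathbb{K}^k$. Hence $\mathcal{L}_{n+k}(X')=\{L\times\mathbb{K}^k:L\in\mathcal{L}_n(X)\}$, and $T'_s(L\times\mathbb{K}^k)=T_sL\times\mathbb{K}^k$.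 So $(E',T',X',H')$ is an $(n+k)$-system, and it has an invariant subspace only if $(E,T,X,H)$ has one.

It remains to see that regularity is inherited. Let $K'\subseteq E'$ be compact and convex; then so is $K=p(K')$. If $W$ serves for $U$ in the definition of equicontinuity on $K$, and $D$ is a neighborhood of $0$ in $\mathbb{K}^k$, then $W\times D$ serves for $U\times D$ on $K'$. If $T'_{s_i}|_{K'}\to\tau'$ pointwise, then $T_{s_i}|_K$ converges pointwise to a map $\tau$, and $\tau'(x,c)=(\tau(x),c)$ is continuous as soon as $\tau$ is.
\end{proof}

\section{A left reversible semigroup without $P_A(1)$}\label{sec:cone}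

We apply Example~\ref{ex:basic}. Two ingredients are needed: an action with no invariant probability, and a homomorphism $\chi$ that makes $T$ equicontinuous. The first is supplied by two parabolic matrices with different fixed points. The group $GL_2(\mathbb{K})$ acts on $P^1(\mathbb{K})$ by $s[v]=[sv]$, where $[v]=[v_1:v_2]$ denotes the line spanned by $v=(v_1,v_2)\ne0$.

\begin{lemma}\label{lem:nomeasure}
Let $g_1=\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $g_2=\begin{pmatrix}1&0\\2&1\end{pmatrix}$. No probability on $P^1(\mathbb{K})$ is invariant under both $g_1$ and $g_2$.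
\end{lemma}

\begin{proof}
We have $g_1^k[v_1:v_2]=[v_1+2kv_2:v_2]\to[1:0]$ for every point $[v_1:v_2]$. If $q$ is $g_1$-invariant, dominated convergence gives $q(f)=\int f(g_1^kx)\,dq(x)\to f([1:0])$ for every continuous $f$, so $q=\delta_{[1:0]}$. Exchanging the coordinates, a $g_2$-invariant probability equals $\delta_{[0:1]}$.
\end{proof}

Let $\gamma_1,\gamma_2$ be free generators of $F_2$ and let $\rho_0:F_2\to SL_2(\mathbb{Z})$ be the homomorphism with $\rho_0(\gamma_j)=g_j$. By Sanov's theorem $\rho_0$ is injective, but we do not need this: all we use is that no probability on $P^1(\mathbb{K})$ is $\rho_0(F_2)$-invariant.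

For the second ingredient, observe that finitely many continuous operators are always equicontinuous, and that operators of small norm are harmless on a bounded set. So it suffices that $\chi(s)$ tends to $0$ off finite subsets of $S$. The free semigroup on $\gamma_1,\gamma_2$, with $\chi=2^{-\text{length}}$, has this property but is not left reversible. The semigroup $F_2\times\mathbb{N}_0$ with $\chi(g,k)=2^{-k}$, where $\mathbb{N}_0=\{0,1,2,\dots\}$, is left reversible, but the level sets of $\chi$ are infinite. Cutting it down to a cone gives both properties. Let $|g|$ be the word length on $F_2$ with respect to $\gamma_1^{\pm1},\gamma_2^{\pm1}$; then $|gh|\le|g|+|h|$, $|g^{-1}|=|g|$, and each set $\{g:|g|\le k\}$ is finite.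

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let
\[
S=\{(g,k)\in F_2\times\mathbb{N}_0:\ |g|\le k\}\subset F_2\times\mathbb{Z}
\]
with the discrete topology. It is a subsemigroup of a countable group because $|gh|\le|g|+|h|$, so it is countable and cancellative. Given $(g,k),(g',k')\in S$, take $N\ge\max(k+|g|,\,k'+|g'|)$. Then
\[
(1,N)=(g,k)\,(g^{-1},N-k)=(g',k')\,(g'^{-1},N-k'),
\]
and the right-hand factors lie in $S$ by the choice of $N$. So $S$ is left reversible.

By Lemma~\ref{lem:compare} it suffices to show that $P_A(1)$ fails. Take the $1$-system of Example~\ref{ex:basic} with $Z=P^1(\mathbb{R})$, with $(g,k)$ acting on $Z$ as $\rho_0(g)$, and with $\chi(g,k)=2^{-k}$, so that $T_{(g,k)}=2^{-k}\sigma_{\rho_0(g)}$. Since $(\gamma_1,1),(\gamma_2,1)\in S$, Lemma~\ref{lem:nomeasure} shows that no probability on $Z$ is invariant, so the system has no invariant subspace.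

The system is equicontinuous. Indeed, let $K\subseteq M(Z)$ be weak* compact. By the uniform boundedness principle $\|m\|\le B$ on $K$ for some $B$. Let $U=\{m:|m(f_j)|<\varepsilon,\ j\le J\}$ be a basic neighborhood of $0$, and choose $k_0$ with $2^{-k_0}\cdot2B\max_j\|f_j\|<\varepsilon$. If $k\ge k_0$, then $\|T_{(g,k)}(m-m')\|\le2^{-k_0}\cdot2B$, so $T_{(g,k)}m-T_{(g,k)}m'\in U$ for all $m,m'\in K$. Only finitely many $(g,k)\in S$ have $k<k_0$, so the intersection $W$ of the sets $T_{(g,k)}^{-1}(U)$ over these elements is a neighborhood of $0$. If $m,m'\in K$ and $m-m'\in W$, then $T_sm-T_sm'\in U$ for all $s\in S$.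
\end{proof}

\section{Equicontinuous systems}\label{sec:equi}

The counterexample used a nontrivial homomorphism into $(0,1]$. We now show that for equicontinuous systems this is the only way to lose control of $A_s^{-1}$. We keep the notation of Section~\ref{sec:reduction}.

\begin{lemma}\label{lem:bounded}
In an equicontinuous $n$-system, $\sup_s\|A_s\|<\infty$, and $s\mapsto|\det A_s|$ is a continuous homomorphism of $S$ into $(0,1]$.
\end{lemma}

\begin{proof}
Let $x\in E$. Apply equicontinuity to the segment $K=\{tx:0\le t\le1\}$ and to $U=\{y\in E:\|\pi(y)\|<1\}$, and let $W$ be the resulting neighborhood. For a large integer $N$ we have $x/N\in W$, and $x/N$ and $0$ lie in $K$, so $T_s(x/N)\in U$; that is, $\|A_s\pi(x)\|<N$ for all $s$. Since $V$ is finite-dimensional, $\sup_s\|A_s\|<\infty$. Thus $|\det A_s|$ is a bounded continuous homomorphism into $(0,\infty)$. A value greater than $1$ would have unbounded powers $|\det A_{s^k}|=|\det A_s|^k$.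
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $(E,T,X,H)$ be an equicontinuous $n$-system. By Lemma~\ref{lem:bounded} and the hypothesis on homomorphisms, $|\det A_s|=1$ for all $s$. The entries of the adjugate matrix of $A_s$ are polynomials in the entries of $A_s$, hence bounded in $s$, and $A_s^{-1}=(\det A_s)^{-1}\operatorname{adj}A_s$. So $\sup_s\|A_s^{-1}\|<\infty$, and the functions $c_j$ in \eqref{eq:coords} are bounded.

Let $a(\varphi)=\operatorname{Re}x^*(\varphi(v))$. By \eqref{eq:coords},
\[
g_s(\varphi)=\operatorname{Re}\sum_{j=1}^nc_j(s)\,x^*\bigl(T_s\varphi(v_j)\bigr).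
\]
The map $\varphi\mapsto\varphi(v_j)$ is continuous from $\Phi$ into the compact convex set $X_{v_j}$, on which the functions $x^*\circ T_s$, $s\in S$, are equicontinuous. As the $c_j$ are bounded, $\{g_s:s\in S\}$ is equicontinuous on $\Phi$; it is also uniformly bounded. By Ascoli's theorem it is relatively norm compact, and by \eqref{eq:lift} so is $\{\ell_sf_a:s\in S\}$. Thus $f_a\in AP(S)$. Lemma~\ref{lem:fixed} with $Y=AP(S)$ gives a fixed point in $\Phi$, and Proposition~\ref{prop:reduction}(d) gives the invariant subspace.

If $S$ is left reversible, a LIM on $WAP(S)$ exists by (i) and restricts to a LIM on $AP(S)$. If $S$ is a group, it is left reversible, and for a homomorphism $\chi:S\to(0,1]$ the inequalities $\chi(s)\le1$ and $\chi(s)^{-1}=\chi(s^{-1})\le1$ force $\chi(s)=1$.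
\end{proof}

\begin{remark}
Neither hypothesis can be dropped: the first is necessary by (ii), and the semigroup of Theorem~\ref{thm:A} satisfies the first but not the conclusion. Combining the theorem with (ii): if $S$ has no nontrivial continuous homomorphism into $(0,1]$, then for each $n$, $P_A(n)$ holds if and only if $AP(S)$ has a LIM.
\end{remark}

When $n=1$ the operators $A_s$ are scalars, and the loss caused by $A_s^{-1}$ is measured exactly by $\chi(s)=|A_s|$: it is the damped translates $\chi(s)\ell_sf_a$ that form a relatively compact set. This explains the space $Y_\chi$.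

\begin{proof}[Proof of Theorem~\ref{thm:F}]
Let $\chi:S\to(0,1]$ be a continuous homomorphism. The space $Y_\chi$ is linear, contains $1$, and is closed under complex conjugation. It is norm closed: $LUC(S)$ is norm closed, and if $f_k\in Y_\chi$ tend to $f$, then $\|\chi(s)\ell_sf-\chi(s)\ell_sf_k\|\le\|f-f_k\|$ for all $s$, so $\{\chi(s)\ell_sf\}$ is totally bounded. It is $\ell$-invariant: for $f\in Y_\chi$ and $t\in S$, the map $s\mapsto\ell_s\ell_tf=\ell_{ts}f$ is norm continuous, and $\chi(s)\ell_s\ell_tf=\chi(t)^{-1}\chi(ts)\ell_{ts}f$ lies in a fixed multiple of a relatively compact set.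

\emph{Necessity.} Assume $P_A(1)$. Let $Y=Y_\chi$ if $\mathbb{K}=\mathbb{C}$, and let $Y$ be the real Banach space of real-valued functions in $Y_\chi$ if $\mathbb{K}=\mathbb{R}$. Let $E=Y^*$ with the weak* topology, let $\mathcal{M}=\{m\in E:\|m\|=m(1)=1\}$, and put
\[
T_s=\chi(s)\,\ell_s^*,\qquad X=\{cm:c\in\mathbb{K},\ m\in\mathcal{M}\},\qquad H=\{x\in E:x(1)=0\}.
\]
Each $T_s$ is weak* continuous, and $T_sT_t=T_{st}$ because $\ell_s^*\ell_t^*=(\ell_t\ell_s)^*=\ell_{st}^*$. For $x\in E$ and $f\in Y$, the function $s\mapsto\chi(s)x(\ell_sf)$ is continuous because $f\in LUC(S)$. The set $\mathcal{M}=\{m:\|m\|\le1,\ m(1)=1\}$ contains the point evaluations, is convex, is weak* compact by the Banach--Alaoglu theorem, and is mapped into itself by $\ell_s^*$. The hyperplane $H$ is closed and invariant, $(x+H)\cap X=x(1)\mathcal{M}$, the lines in $X$ are the lines $\mathbb{K}m$ with $m\in\mathcal{M}$, and $T_s(\mathbb{K}m)=\mathbb{K}\ell_s^*m$. So we have a $1$-system.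

It is equicontinuous. A weak* compact set $K$ is norm bounded, say by $B>0$, since $Y$ is complete. Given $f\in Y$ and $\varepsilon>0$, choose $f_1,\dots,f_k$ in the totally bounded set $\{\chi(s)\ell_sf:s\in S\}\subseteq Y$ such that every element of this set is within $\varepsilon/(4B)$ of some $f_j$. If $x,y\in K$ and $|(x-y)(f_j)|<\varepsilon/2$ for all $j$, then
\[
|(T_sx-T_sy)(f)|=|(x-y)(\chi(s)\ell_sf)|<\frac{\varepsilon}{2}+2B\cdot\frac{\varepsilon}{4B}=\varepsilon\qquad(s\in S).
\]
A basic neighborhood of $0$ involves finitely many $f$, and we intersect the corresponding neighborhoods.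

By $P_A(1)$ some line $\mathbb{K}m$ is invariant. Then $\ell_s^*m=cm$, and $c=1$ by evaluation at $1$. If $\mathbb{K}=\mathbb{C}$, $m$ is a LIM on $Y_\chi$. If $\mathbb{K}=\mathbb{R}$, put $\tilde m(f)=m(\operatorname{Re}f)+i\,m(\operatorname{Im}f)$ on $Y_\chi$. This is a complex linear invariant functional with $\tilde m(1)=1$, and for a suitable $\zeta$ with $|\zeta|=1$ we have $|\tilde m(f)|=\tilde m(\zeta f)=m(\operatorname{Re}\zeta f)\le\|f\|$. So $\tilde m$ is a LIM on $Y_\chi$.

\emph{Sufficiency.} Let $(E,T,X,H)$ be an equicontinuous $1$-system. Then $A_s\in\mathbb{K}\setminus\{0\}$, and $\chi(s)=|A_s|$ is a continuous homomorphism into $(0,1]$ by Lemma~\ref{lem:bounded}. Let $a(\varphi)=\operatorname{Re}x^*(\varphi(v))$ and put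
\[
h_s(\varphi)=\chi(s)g_s(\varphi)=\operatorname{Re}\bigl(\chi(s)A_s^{-1}\,x^*(T_s\varphi(v))\bigr).
\]
Since $|\chi(s)A_s^{-1}|=1$ and the functions $x^*\circ T_s$ are equicontinuous on $X_v$, the family $\{h_s\}$ is equicontinuous on $\Phi$; also $\|h_s\|\le\|a\|$. By Ascoli's theorem it is relatively norm compact. If $s_i\to s$ in $S$, then $h_{s_i}\to h_s$ pointwise by Proposition~\ref{prop:reduction}(c), hence uniformly, because an equicontinuous net that converges pointwise on a compact space converges uniformly. So $s\mapsto g_s=\chi(s)^{-1}h_s$ is norm continuous. Applying $R$ and using \eqref{eq:lift}, we see that $f_a\in LUC(S)$ and that $\{\chi(s)\ell_sf_a\}=\{Rh_s\}$ is relatively norm compact. Thus $f_a\in Y_\chi$, and Lemma~\ref{lem:fixed} with $Y=Y_\chi$ gives a fixed point.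
\end{proof}

\begin{remark}
The spaces $Y_\chi$ lie between $AP(S)$ and $LUC(S)$, and both extremes occur. If $f\in AP(S)$, the norm and pointwise topologies agree on the compact closure $C$ of $\{\ell_sf\}$, and $s\mapsto\ell_sf$ is pointwise continuous, so $f\in LUC(S)$; moreover $\chi(s)\ell_sf$ lies in the compact set $[0,1]\cdot C$. Hence $AP(S)\subseteq Y_\chi$, with equality for $\chi\equiv1$. For the semigroup of Theorem~\ref{thm:A} and $\chi(g,k)=2^{-k}$, we have $\|\chi(s)\ell_sf\|<\varepsilon$ for all but finitely many $s$, so $Y_\chi=\ell^\infty(S)=LUC(S)$.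
\end{remark}

\section{Quasi-equicontinuous systems for groups: positive results}\label{sec:quasi}

Quasi-equicontinuity gives no bound on $A_s$: in Example~\ref{ex:basic} with $Z$ a point we have $E=\mathbb{K}$, any $\chi$ is allowed, and a pointwise limit of multiplications by scalars on $K$ is again such a multiplication. For a group we circumvent this in two stages. On a normal subgroup $N$ with $A(N)$ relatively compact in $GL(V)$, regularity passes to the action on $\Phi$; the quotient $S/N$ is then handled without any regularity, provided it is amenable. The first stage uses \emph{Grothendieck's theorem}: if $Z$ is a compact space and $\mathcal{F}$ is a norm bounded set of continuous functions on $Z$ whose closure in the topology of pointwise convergence consists of continuous functions, then $\mathcal{F}$ is relatively weakly compact in the Banach space of continuous functions on $Z$.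

\begin{proposition}\label{prop:twostage}
Let $S$ be a group and $(E,T,X,H)$ a quasi-equicontinuous $n$-system for $S$. Suppose that $N$ is a normal subgroup of $S$ such that $A(N)=\{A_s:s\in N\}$ is relatively compact in $GL(V)$ and $S/N$ is amenable as a discrete group. Then the system has an invariant subspace.
\end{proposition}

\begin{proof}
\emph{Step 1: every $\xi$ in the closure of $\{\varphi\mapsto s\cdot\varphi:s\in N\}$ in $\Phi^\Phi$ is continuous.} Choose a net $(s_i)$ in $N$ with $s_i\cdot\varphi\to\xi(\varphi)$ for all $\varphi\in\Phi$, and pass to a subnet with $A_{s_i}\to B\in GL(V)$. Fix $v\in V$ and write $A_{s_i}v=\sum_j\beta_j^iv_j$ and $Bv=\sum_j\beta_jv_j$, so that $\beta_j^i\to\beta_j$. Then for every $\varphi\in\Phi$,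
\[
T_{s_i}\varphi(v)=(s_i\cdot\varphi)(A_{s_i}v)=\sum_j\beta^i_j\,(s_i\cdot\varphi)(v_j)\ \longrightarrow\ \sum_j\beta_j\,\xi(\varphi)(v_j)=\xi(\varphi)(Bv).
\]
So $T_{s_i}$ converges pointwise on the compact convex set $\Phi_v=\{\varphi(v):\varphi\in\Phi\}$, to a map $\tau_v$ that is continuous by quasi-equicontinuity. Hence $\varphi\mapsto\xi(\varphi)(Bv)=\tau_v(\varphi(v))$ is continuous for each $v$. Because $B$ is invertible, every vector of $V$ has the form $Bv$, and $\xi$ is continuous. This is where relative compactness in $GL(V)$, rather than mere boundedness, is needed.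

\emph{Step 2: $N$ has a fixed point.} Let $a\in\mathcal{A}$. If a net $g_{s_i}$ with $s_i\in N$ converges pointwise to $g$, then along a subnet the maps $\varphi\mapsto s_i\cdot\varphi$ converge in the compact space $\Phi^\Phi$ to some $\xi$, and $g=a\circ\xi$ is continuous by Step~1. By Grothendieck's theorem $\{g_s:s\in N\}$ is relatively weakly compact. The operator $g\mapsto(Rg)|_N$ into $\ell^\infty(N)$ is bounded, hence weakly continuous, and by \eqref{eq:lift} it sends $g_s$ to $\ell_s(f_a|_N)$ for $s\in N$. So $f_a|_N\in WAP(N_d)$, where $N_d$ is $N$ with the discrete topology. The group $N_d$ is left reversible, so $WAP(N_d)$ has a LIM by (i). By Lemma~\ref{lem:fixed} the set $\Phi^N$ of points fixed by $N$ is nonempty; it is compact and convex.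

\emph{Step 3: $S$ has a fixed point.} For $\varphi\in\Phi^N$, $s\in S$ and $t\in N$ we have $t\cdot(s\cdot\varphi)=s\cdot((s^{-1}ts)\cdot\varphi)=s\cdot\varphi$ and $(st)\cdot\varphi=s\cdot\varphi$. So $(sN)\cdot\varphi=s\cdot\varphi$ defines an action of $S/N$ on $\Phi^N$ by continuous affine maps. Lemma~\ref{lem:fixed} with $Y=\ell^\infty(S/N)$ gives a fixed point, and Proposition~\ref{prop:reduction}(d) concludes the proof.
\end{proof}

For the second part of Theorem~\ref{thm:C} we recall the \emph{Tits alternative} in characteristic $0$: a subgroup of $GL_n(\mathbb{K})$ either contains a free subgroup of rank $2$ or is virtually solvable.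

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $S$ be a group and $(E,T,X,H)$ a quasi-equicontinuous $n$-system. If $n=1$, let $N$ be the kernel of $s\mapsto|A_s|$. Then $A(N)$ lies in the compact set $\{c\in\mathbb{K}:|c|=1\}$, and $S/N$ is isomorphic to a subgroup of $(0,\infty)$, hence abelian. Proposition~\ref{prop:twostage} applies.

Now let $n$ be arbitrary and suppose that $S$ has no free subgroup of rank $2$. Then $A(S)$ has none: if $A_s,A_t$ freely generated a free group, then $s,t$ would too, since a relation between $s$ and $t$ maps to a relation between $A_s$ and $A_t$. By the Tits alternative $A(S)$ is virtually solvable, hence amenable. Apply Proposition~\ref{prop:twostage} with $N=\ker A$, for which $A(N)$ is a point and $S/N\cong A(S)$.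
\end{proof}

The group structure is used to pass to the quotient. In the system of Theorem~\ref{thm:A} the set $\{s:|A_s|=1\}$ consists of the identity alone, and finding a point fixed by it gains nothing.

\section{A quasi-equicontinuous $2$-system over the projective line}\label{sec:plane}

Proposition~\ref{prop:twostage} leaves open the case where $A(S)$ is neither amenable nor relatively compact up to scalars. This section shows that $P_W(n)$ can then fail.

\begin{theorem}\label{thm:general}
Let $S$ be a semitopological semigroup with a continuous homomorphism $\rho:S\to\Gamma$ such that no probability on $P^1(\mathbb{K})$ is $\rho(S)$-invariant. Then $P_W(n)$ fails for all $n\ge2$.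
\end{theorem}

Theorem~\ref{thm:D} follows: by Lemma~\ref{lem:nomeasure} the hypothesis holds for $\rho_0:F_2\to\Gamma$ and for the inclusion $SL_2(\mathbb{R})\to\Gamma$. By Lemma~\ref{lem:compare}(b) it suffices to prove Theorem~\ref{thm:general} for $n=2$.

\subsection{The idea on two examples}

Write $P=P^1(\mathbb{K})$ and $V=\mathbb{K}^2$, let $Q$ be the set of probabilities on $P$, and for $m\in M(P)$, $v\in V$ let $m\otimes v$ be the $V$-valued measure $f\mapsto m(f)v$.

\begin{example}\label{ex:diag}
Let $s_k=\operatorname{diag}(2^k,2^{-k})$. Then $s_k[v_1:v_2]=[4^kv_1:v_2]\to[1:0]$ unless $v_1=0$, while $[0:1]$ is fixed. By dominated convergence, $\sigma_{s_k}q\to(1-c)\delta_{[1:0]}+c\,\delta_{[0:1]}$ weak* for $q\in Q$, where $c=q(\{[0:1]\})$. The limit map is discontinuous: it sends $\delta_{[\varepsilon:1]}$ to $\delta_{[1:0]}$ for $\varepsilon\neq0$, and $\delta_{[0:1]}$ to itself. So the operators $\sigma_s$ on $M(P)$, $s\in\Gamma$, are not quasi-equicontinuous.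

Now let $s$ act on $V$-valued measures by $q\otimes v\mapsto\sigma_sq\otimes sv$, and consider the compact convex set $\{q\otimes v:q\in Q\}$ for a fixed $v$. The total mass of $\sigma_{s_k}q\otimes s_kv$ is $s_kv=(2^kv_1,2^{-k}v_2)$. If $v_1\ne0$ it diverges, so there is no pointwise limit and nothing to check. If $v_1=0$ the measures tend to $0$ in norm, and the limit map is $0$. The discontinuity has disappeared.

For the parabolic sequence $g_1^k$, the vector $g_1^kv=(v_1+2kv_2,v_2)$ converges only if $v_2=0$, and then it equals $v$. Here the limit is not zero, but every point of $P$, without exception, tends to $[1:0]$, so $q\otimes v\mapsto\delta_{[1:0]}\otimes v$ is again continuous.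
\end{example}

The two cases reflect a dichotomy. A matrix $s\in\Gamma$ of large norm moves almost all of $P$ close to one attracting point. A limit can exist only for vectors along one direction $y$, and $[y]$ is the only point of $P$ that may escape attraction. Either $sy\to0$, and the limit vanishes, or $[y]$ is attracted too, and the limit is continuous. Two difficulties remain. The compact convex set $K$ is arbitrary, so it may consist of measures of total mass $0$, for which the divergence of $sv$ is not detected by the test function $1$. And the closure in $E^K$ is described by nets, to which the uniform boundedness principle does not apply. The choice of the topology on $E$ takes care of both.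

\subsection{Geometry of the projective line}

Give $V$ the standard inner product $\langle\cdot,\cdot\rangle$, linear in the first variable, with norm $|\cdot|$. For $x\in P$ let $u_x$ be a unit vector spanning $x$, and put
\[
d(x,x')=|\det(u_x,u_{x'})|=\bigl(1-|\langle u_x,u_{x'}\rangle|^2\bigr)^{1/2}\le1;
\]
the second equality follows by expanding $u_{x'}$ in an orthonormal basis that contains $u_x$. If $p_x$ is the orthogonal projection onto $x$, then $p_x-p_{x'}$ is self-adjoint with trace $0$ and $\operatorname{tr}(p_x-p_{x'})^2=2-2|\langle u_x,u_{x'}\rangle|^2$, so its eigenvalues are $\pm d(x,x')$ and $d(x,x')=\|p_x-p_{x'}\|$. Hence $d$ is a metric, and it defines the topology of $P$ because $x\mapsto p_x$ is continuous and injective on the compact space $P$. The $d$-Lipschitz functions are dense in $C(P)$ by the Stone--Weierstrass theorem.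

Let $s\in\Gamma$ and $\lambda=\|s\|$. The product of the singular values of $s$ is $|\det s|=1$, so they are $\lambda\ge1$ and $\lambda^{-1}$, and there are orthonormal bases $(y',y)$ and $(z,z')$ of $V$ with
\begin{equation}\label{eq:svd}
sv=\lambda\langle v,y'\rangle z+\lambda^{-1}\langle v,y\rangle z'\qquad(v\in V).
\end{equation}

\begin{lemma}\label{lem:contract}
With this notation, for all $x,x'\in P$,
\begin{align}
|su_x|&\ge\lambda\,d(x,[y]),\label{eq:c1}\\
d(sx,[z])&\le\frac{1}{\lambda\,|su_x|}\le\frac{1}{\lambda^2\,d(x,[y])},\label{eq:c2}\\
d(s^{-1}x,s^{-1}x')&\le\min\bigl(1,\lambda^2d(x,x')\bigr),\label{eq:c3}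
\end{align}
where the last inequality in \eqref{eq:c2} is for $x\neq[y]$.
\end{lemma}

\begin{proof}
For a unit vector $u$ and an orthonormal basis $(w,w')$ we have $d([u],[w])=|\langle u,w'\rangle|$. Thus $|su_x|\ge\lambda|\langle u_x,y'\rangle|=\lambda d(x,[y])$, and $d(sx,[z])=|\langle su_x,z'\rangle|/|su_x|=\lambda^{-1}|\langle u_x,y\rangle|/|su_x|$, which gives \eqref{eq:c2}. Finally $|s^{-1}u|\ge\lambda^{-1}$ for unit vectors $u$, and $|\det s^{-1}|=1$, so
\[
d(s^{-1}x,s^{-1}x')=\frac{|\det(s^{-1}u_x,s^{-1}u_{x'})|}{|s^{-1}u_x|\,|s^{-1}u_{x'}|}\le\lambda^2d(x,x').\qedhere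
\]
\end{proof}

\subsection{The system}

Let $E$ be the space of bounded linear maps $\mu:C(P)\to V$, with the topology $\mathcal{T}_c$ of uniform convergence on norm compact subsets of $C(P)$. It is a separated locally convex space. On norm bounded subsets of $E$, $\mathcal{T}_c$ coincides with the topology of pointwise convergence on $C(P)$, since a compact set has finite $\varepsilon$-nets. For $s\in\Gamma$ put
\[
(T_s\mu)(f)=s\,\mu(f\circ s),\qquad\text{so that}\qquad T_s(m\otimes v)=\sigma_sm\otimes sv,
\]
and let
\[
X=\{q\otimes v:q\in Q,\ v\in V\},\qquad H=\{\mu\in E:\mu(1)=0\}.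
\]

\begin{lemma}\label{lem:system}
$(E,T,X,H)$ is a $2$-system for $\Gamma$, and $\mathcal{L}_2(X)$ consists of the planes $L_q=\{q\otimes v:v\in V\}$, $q\in Q$. Moreover $T_sL_q=L_q$ if and only if $\sigma_sq=q$.
\end{lemma}

\begin{proof}
We have $(T_sT_t\mu)(f)=s\,(T_t\mu)(f\circ s)=st\,\mu(f\circ st)=(T_{st}\mu)(f)$. If $\mathcal{C}\subseteq C(P)$ is compact, so is its image $\mathcal{C}'$ under the isometry $f\mapsto f\circ s$, and $\sup_{\mathcal{C}}|T_s\mu|\le\|s\|\sup_{\mathcal{C}'}|\mu|$; so $T_s$ is $\mathcal{T}_c$-continuous. If $s_j\to s$ is a convergent sequence in $\Gamma$, then $f\circ s_j\to f\circ s$ uniformly, because the action of $\Gamma$ on the compact space $P$ is jointly continuous. Hence $(T_{s_j}\mu)(f)\to(T_s\mu)(f)$ for each $f$, and $\|T_{s_j}\mu\|\le\|s_j\|\|\mu\|$ is bounded, so $T_{s_j}\mu\to T_s\mu$ in $\mathcal{T}_c$. As $\Gamma$ is metrizable, $T$ is a continuous representation.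

The map $\mu\mapsto\mu(1)$ is continuous from $E$ onto $V$ and $(T_s\mu)(1)=s\mu(1)$, so $H$ is closed, invariant and of codimension $2$. The set $(\mu+H)\cap X=\{q\otimes\mu(1):q\in Q\}$ is convex and norm bounded, and it is the image of the weak* compact set $Q$ under a map that is continuous for pointwise convergence; so it is $\mathcal{T}_c$-compact.

Each $L_q$ belongs to $\mathcal{L}_2(X)$. Conversely, let $L\in\mathcal{L}_2(X)$. The only element of $X$ with $\mu(1)=0$ is $0$, so $\mu\mapsto\mu(1)$ is a linear bijection $L\to V$, with linear inverse of the form $v\mapsto q_v\otimes v$. For linearly independent $v,w$, linearity gives $q_{v+w}(f)(v+w)=q_v(f)v+q_w(f)w$ for all $f$, so $q_v=q_{v+w}=q_w$. Any two nonzero vectors are both independent of some third vector, so $q_v=q$ does not depend on $v\ne0$, and $L=L_q$. Finally $T_sL_q=L_{\sigma_sq}$, and $L_q=L_{q'}$ forces $q=q'$.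
\end{proof}

\subsection{A substitute for uniform boundedness}

The identity $s\mu(g)=(T_s\mu)(g\circ s^{-1})$ bounds the growth of the vectors $s\mu(g)$. If $T_{s_k}\mu$ converges along a sequence, then $\|T_{s_k}\mu\|$ is bounded by the uniform boundedness principle, and so is $|s_k\mu(g)|$. Along a net we only know that $T_{s_i}\mu$ is eventually bounded on each compact set of test functions, and the functions $g\circ s_i^{-1}$ need not stay in a compact set. By \eqref{eq:c3} they oscillate at scale $\lambda_i^{-2}$, so they do stay in a compact set after multiplication by a factor that tends to $0$ as slowly as we like.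

Call $\omega:[0,1]\to[0,1]$ a \emph{modulus} if it is concave, nondecreasing, continuous at $0$, and $\omega(0)=0$. The functions $t^{1/2}$ and $t^{1/4}$ are moduli. By Ascoli's theorem,
\[
\mathcal{C}_\omega=\{f\in C(P):\|f\|\le1,\ |f(x)-f(x')|\le\omega(d(x,x'))\text{ for all }x,x'\}
\]
is norm compact.

\begin{lemma}\label{lem:moduli}
\begin{enumerate}
\item[(a)] If $\omega$ is a modulus, so is $\sqrt{\omega}$.
\item[(b)] If $\omega$ is a modulus, $0<t_0\le1$ and $0\le t\le1$, then $\omega(t_0)\min(1,t/t_0)\le\omega(t)$.
\item[(c)] If $\theta:(0,1]\to[0,1]$ is nondecreasing and $\theta(t)\to0$ as $t\to0$, there is a modulus $\omega$ with $\omega\ge\theta$ on $(0,1]$.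
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A concave nondecreasing function of a concave function is concave. (b) For $t\ge t_0$ use monotonicity; for $t\le t_0$ concavity and $\omega(0)=0$ give $\omega(t)\ge(t/t_0)\omega(t_0)$. (c) Let $\omega(t)=\min\{1,\inf_{0<u\le1}(\theta(u)+t/u)\}$. As an infimum of nondecreasing affine functions, $\omega$ is concave and nondecreasing. We have $\omega(0)=\inf\theta=0$ and $\omega(t)\le\theta(\sqrt t)+\sqrt t\to0$ as $t\to 0$. Finally $\theta(u)+t/u\ge\theta(t)$: for $u\ge t$ because $\theta(u)\ge\theta(t)$, and for $u<t$ because $t/u>1$.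
\end{proof}

\begin{lemma}\label{lem:growth}
Let $(s_i)$ be a net in $\Gamma$ with $\lambda_i=\|s_i\|\to\infty$, and let $\mu\in E$ be such that $T_{s_i}\mu$ converges in $\mathcal{T}_c$. Then for every Lipschitz $g\in C(P)$ and every modulus $\omega$,
\[
\omega(\lambda_i^{-2})\,|s_i\mu(g)|\to0.
\]
\end{lemma}

\begin{proof}
We may assume $\|g\|\le1$ and $\operatorname{Lip}(g)\le1$. Let $\omega_1=\sqrt\omega$ and $f_i=\omega_1(\lambda_i^{-2})\,g\circ s_i^{-1}$. Then $\|f_i\|\le1$, and by \eqref{eq:c3} and Lemma~\ref{lem:moduli}(b),
\[
|f_i(x)-f_i(x')|\le\omega_1(\lambda_i^{-2})\min\bigl(1,\lambda_i^2d(x,x')\bigr)\le\omega_1(d(x,x')).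
\]
So $f_i\in\mathcal{C}_{\omega_1}$. Let $\nu=\lim_iT_{s_i}\mu\in E$. The convergence is uniform on $\mathcal{C}_{\omega_1}$, so eventually $\omega_1(\lambda_i^{-2})|s_i\mu(g)|=|(T_{s_i}\mu)(f_i)|\le\|\nu\|+1$. Multiply by $\omega_1(\lambda_i^{-2})$, which tends to $0$.
\end{proof}

\subsection{Pointwise limits of the operators $T_s$}

\begin{proposition}\label{prop:limits}
Let $K$ be any subset of $E$ and $(s_i)$ a net in $\Gamma$ such that $T_{s_i}\mu\to\tau(\mu)$ in $\mathcal{T}_c$ for each $\mu\in K$. Then either $\tau=T_s|_K$ for some $s\in\Gamma$, or there are unit vectors $y,z\in V$ and a vector $w\in V$ with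
\[
\tau(\mu)=\langle\mu(1),y\rangle\;\delta_{[z]}\otimes w\qquad(\mu\in K).
\]
In both cases $\tau$ is continuous.
\end{proposition}

\begin{proof}
Both formulas define $\mathcal{T}_c$-continuous linear operators on $E$, so the last sentence follows from the first. Passing to a subnet does not change $\tau$. Let $\lambda_i=\|s_i\|$. If $\lambda_i\not\to\infty$, a subnet lies in a compact set $\{s\in\Gamma:\|s\|\le C\}$, a further subnet converges to some $s\in\Gamma$, and $\tau=T_s|_K$ by Lemma~\ref{lem:system}. So assume $\lambda_i\to\infty$. Write $s_i$ as in \eqref{eq:svd} with bases $(y_i',y_i)$ and $(z_i,z_i')$, and pass to a subnet with $y_i'\to y'$, $y_i\to y$, $z_i\to z$. Put $r_i=|s_iy|>0$. Note that $y$ is the limit of the contracted vectors $y_i$ and need not be contracted itself; a priori $r_i$ may be large.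

\emph{Step 1: each $\mu\in K$ has the form $m_\mu\otimes y$ with $m_\mu\in M(P)$.} Let $g$ be Lipschitz. By \eqref{eq:svd} and Lemma~\ref{lem:growth} with $\omega(t)=t^{1/2}$,
\[
|\langle\mu(g),y_i'\rangle|\le\lambda_i^{-1}|s_i\mu(g)|\to0,
\]
so $\langle\mu(g),y'\rangle=0$ and $\mu(g)\in\mathbb{K}y$. By density this holds for all $g\in C(P)$, and we put $m_\mu(g)=\langle\mu(g),y\rangle$. Consequently
\begin{equation}\label{eq:rankone}
(T_{s_i}\mu)(f)=\int_Pf(s_ix)\,dm_\mu(x)\;\,s_iy\qquad(f\in C(P)).
\end{equation}

\emph{Step 2: $\tau(\mu)(f)=f([z])\,\tau(\mu)(1)$ for $\mu\in K$ and $f\in C(P)$.} Write $m=m_\mu$. If $m=0$ both sides vanish, so let $m\ne0$. Both sides are norm continuous in $f$, so we may take $f$ with $\operatorname{Lip}(f)\le1$. By \eqref{eq:rankone},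
\[
\bigl|(T_{s_i}\mu)(f)-f([z_i])\,(T_{s_i}\mu)(1)\bigr|\le I_i:=r_i\int_Pd(s_ix,[z_i])\,d|m|(x),
\]
where $|m|$ is the total variation measure, of mass $\|m\|$. The left side tends to $|\tau(\mu)(f)-f([z])\tau(\mu)(1)|$, so it suffices to prove $I_i\to0$. For this we need to bound $r_i$. There is a Lipschitz $g$ with $m(g)\ne0$, and $|s_i\mu(g)|=|m(g)|\,r_i$, so Lemma~\ref{lem:growth} gives
\begin{equation}\label{eq:r}
r_i\,\omega(\lambda_i^{-2})\to0\qquad\text{for every modulus }\omega.
\end{equation}
With $\omega(t)=t^{1/4}$ we get $r_i\le\frac12\lambda_i^{1/2}$ eventually, and then $d([y],[y_i])\le r_i/\lambda_i\le\frac12\lambda_i^{-1/2}$ by \eqref{eq:c1}. We split $P$ into three parts.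

\emph{The point $x=[y]$.} By \eqref{eq:c2}, $d(s_i[y],[z_i])\le1/(\lambda_ir_i)$. The factor $r_i$ cancels, and the contribution to $I_i$ is at most $\|m\|/\lambda_i$. This is the dichotomy of Example~\ref{ex:diag} in quantitative form.

\emph{The set $d(x,[y])\ge\lambda_i^{-1/2}$.} Here eventually $d(x,[y_i])\ge\frac12\lambda_i^{-1/2}$, so $d(s_ix,[z_i])\le2\lambda_i^{-3/2}$ by \eqref{eq:c2}, and the contribution is at most $\frac12\lambda_i^{1/2}\cdot2\lambda_i^{-3/2}\|m\|=\|m\|/\lambda_i$.

\emph{The set $0<d(x,[y])<\lambda_i^{-1/2}$.} Here we have no control on $s_ix$ and use $d\le1$. Let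
\[
\theta(t)=\|m\|^{-1}\,|m|\bigl(\{x:0<d(x,[y])<t^{1/4}\}\bigr)\qquad(0<t\le1).
\]
This function is nondecreasing with values in $[0,1]$, and $\theta(t)\to0$ as $t\to0$ because the punctured balls decrease to the empty set. The rate of decay depends on $m$ and may be arbitrarily slow; this is why \eqref{eq:r} is needed for all moduli. Let $\omega\ge\theta$ be a modulus as in Lemma~\ref{lem:moduli}(c). The contribution is at most $\|m\|\,r_i\theta(\lambda_i^{-2})\le\|m\|\,r_i\omega(\lambda_i^{-2})$, which tends to $0$ by \eqref{eq:r}.

\emph{Step 3: the formula for $\tau$.} By \eqref{eq:rankone} with $f=1$, $m_\mu(1)\,s_iy\to\tau(\mu)(1)$ for each $\mu\in K$. If $m_\mu(1)=0$ for all $\mu\in K$, then $\tau(\mu)(1)=0$, so $\tau=0$ by Step~2, and we take $w=0$. Otherwise choose $\mu_0\in K$ with $m_{\mu_0}(1)\ne0$. Then $s_iy\to w:=\tau(\mu_0)(1)/m_{\mu_0}(1)$, so $\tau(\mu)(1)=m_\mu(1)w=\langle\mu(1),y\rangle w$ for all $\mu\in K$, and Step~2 gives the formula.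
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Lemma~\ref{lem:system} and the continuity of $\rho$, $s\mapsto T_{\rho(s)}$ is a continuous representation of $S$, and together with $X$ and $H$ it forms a $2$-system for $S$. It is quasi-equicontinuous by Proposition~\ref{prop:limits}. An invariant subspace would be a plane $L_q$ with $\sigma_{\rho(s)}q=q$ for all $s\in S$, which the hypothesis excludes. So $P_W(2)$ fails, and Lemma~\ref{lem:compare}(b) gives the failure of $P_W(n)$ for $n\ge2$.
\end{proof}

\section{The groups with $P_W(2)$}\label{sec:PW2}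

For a group, the obstruction of Theorem~\ref{thm:general} is the only one in dimension $2$. The reason is that a subgroup of $\Gamma$ that preserves a probability on $P=P^1(\mathbb{K})$ is either bounded or virtually solvable, and Proposition~\ref{prop:twostage} covers both cases.

\begin{proof}[Proof of Theorem~\ref{thm:E}]
Necessity is Theorem~\ref{thm:general} with $n=2$. For sufficiency, let $(E,T,X,H)$ be a quasi-equicontinuous $2$-system for the group $S$, and identify $V=E/H$ with $\mathbb{K}^2$ by a choice of basis. Put $\chi(s)=|\det A_s|^{1/2}$ and $\rho(s)=\chi(s)^{-1}A_s$. Then $\rho$ is a continuous homomorphism into $\Gamma$, and $\rho(s)$ and $A_s$ act in the same way on $P$. Let $q$ be a $\rho(S)$-invariant probability on $P$.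

Suppose first that $\rho(S)$ is bounded. Since $\Gamma$ is closed in the space of $2\times2$ matrices, $\rho(S)$ is relatively compact in $\Gamma$. Let $N=\ker\chi$. Then $A(N)=\rho(N)$ is relatively compact in $GL(V)$ and $S/N$ is abelian, so Proposition~\ref{prop:twostage} applies.

Suppose now that $\rho(S)$ is unbounded, and choose a sequence $s_k\in\rho(S)$ with $\lambda_k=\|s_k\|\to\infty$. Write $s_k$ as in \eqref{eq:svd} and pass to a subsequence such that $y_k\to y$, $z_k\to z$, and $s_k[y]\to x_0$ for some $x_0\in P$. If $x\ne[y]$, then eventually $d(x,[y_k])\ge\frac12d(x,[y])$, so $d(s_kx,[z_k])\to0$ by \eqref{eq:c2} and $s_kx\to[z]$. With $c=q(\{[y]\})$, dominated convergence gives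
\[
q(f)=\int_Pf(s_kx)\,dq(x)\ \longrightarrow\ (1-c)f([z])+c\,f(x_0)\qquad(f\in C(P)).
\]
So the support of $q$ has one or two points. It is permuted by $\rho(S)$, so the stabilizer $S_1$ in $S$ of one of these points has index at most $2$. The group $A(S_1)$ fixes a line in $\mathbb{K}^2$, so it is conjugate to a group of triangular matrices and is solvable. It has index at most $2$ in $A(S)$, which is therefore amenable. Apply Proposition~\ref{prop:twostage} with $N=\ker A$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Finite Dimensional Invariant Subspace Properties And Amenability},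
\texttt{http://www.ybook.co.jp/online-p/JNCA/vol11/jncav11n3p587.pdf}

\end{thebibliography}
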